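# Sums and products of points at infinity in $\beta\mathbb N$

## 1. Products divisible by every power of $2$

Points of the Stone–Čech compactification $\beta\mathbb N$ of the discrete space of positive integers can be added and multiplied. Add two points at infinity, and multiply two points at infinity: can the two results ever be the same point? We start with a case in which the second factor of the product is divisible by every power of $2$.

**Proposition 1 (a special case).** Let $p\in\mathbb Z^*$ and $q,r,s\in\mathbb N^*$, and suppose that $2^k\mathbb N\in s$ for every $k\ge1$. Then $p+q\ne rs$.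

First, the vocabulary.

**Ultrafilters and limits.** The points of $\beta\mathbb N$ are the ultrafilters on $\mathbb N$; a positive integer $n$ is identified with the principal ultrafilter $\{A:n\in A\}$, and $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$ is the set of nonprincipal ones. The sets $\overline A=\{p\in\beta\mathbb N:A\in p\}$, $A\subseteq\mathbb N$, are clopen and form a base. We write $\operatorname{cl}X$ for the closure of $X$. If $K$ is compact Hausdorff and $g:\mathbb N\to K$, then $g$ has a unique continuous extension $\tilde g:\beta\mathbb N\to K$, and $\tilde g(q)=\lim_{y\to q}g(y)$ is the only point $z$ such that $g^{-1}(W)\in q$ for every neighborhood $W$ of $z$. We use two consequences constantly. If $q$ is nonprincipal, $B\in q$, and $g(y)\to z$ as $y\to\infty$ in $B$, then $\tilde g(q)=z$, because $q$ contains no finite set. And if $X\in p$, then $\lim_{x\to p}z_x\in\operatorname{cl}\{z_x:x\in X\}$.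

**Sums and products.** For $p,q\in\beta\mathbb N$,
$$p+q=\lim_{x\to p}\,\lim_{y\to q}(x+y),\qquad pq=\lim_{x\to p}\,\lim_{y\to q}xy .$$
In terms of sets, $A\in p+q$ if and only if $\{x:-x+A\in q\}\in p$, where $-x+A=\{y\in\mathbb N:x+y\in A\}$; and $A\in pq$ if and only if $\{x:x^{-1}A\in q\}\in p$, where $x^{-1}A=\{y\in\mathbb N:xy\in A\}$. Both operations are associative. Right translations $p\mapsto p+q$ and $p\mapsto pq$ are continuous for every $q$. Left translations $q\mapsto x+q$ and $q\mapsto xq$ are continuous for $x\in\mathbb N$; this is all we may use on the left.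

For an example, let $S=\{2^n:n\in\mathbb N\}$ and let $p,q,r,s\in\mathbb N^*$ all contain $S$. For $x=2^a$, the set of $y=2^b$ with $b>a$ belongs to $q$, so $p+q$ contains $\{2^a+2^b:a<b\}$, the set of numbers $2^a+2^b$ with exactly two binary digits $1$ and $a\ge 1$. On the other hand $x^{-1}S\supseteq S$ for $x\in S$, so $S\in rs$. These two sets are disjoint, so $p+q\neq rs$.

**Integer translates.** For $m\in\mathbb Z$ and $q\in\mathbb N^*$, let $m+q$ be the image of $q$ under $y\mapsto m+y$, which is defined for all large $y$; so $A\in m+q$ if and only if $\{y\in\mathbb N:m+y\in A\}\in q$. For $m\in\mathbb N$ it is the sum above. Clearly $m+q\in\mathbb N^*$ and $m+(m'+q)=(m+m')+q$, and $q\mapsto m+q$ is a homeomorphism of $\mathbb N^*$ with inverse $q\mapsto -m+q$. If $m\ne m'$ then $m+q\ne m'+q$: modulo $N=|m-m'|+1$, the ultrafilter $q$ contains exactly one residue class, and $m\not\equiv m'\pmod N$ because $0<|m-m'|<N$, so the two translates contain different classes. For example, if $S\in q$ then $-1+q$ contains $\{2^n-1:n\in\mathbb N\}$.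

**Sums with $p\in\mathbb Z^*$.** Let $\mathbb Z^*=\beta\mathbb Z\setminus\mathbb Z$, the set of nonprincipal ultrafilters on $\mathbb Z$. For $p\in\mathbb Z^*$ and $q\in\mathbb N^*$ put $p+q=\lim_{x\to p}(x+q)$, a limit in the compact space $\mathbb N^*$. We regard $\mathbb N^*$ as a subset of $\mathbb Z^*$; for $p\in\mathbb N^*$ this is the sum above.

**Multiples of $s$.** For $s\in\mathbb N^*$ let $\beta\mathbb N\,s=\{Rs:R\in\beta\mathbb N\}$. It is the image of $\beta\mathbb N$ under a continuous map, hence compact and closed. It lies in $\mathbb N^*$: for $u\in\mathbb N$ the map $y\mapsto uy$ is injective, so $us\in\mathbb N^*$; and $Rs=\lim_{u\to R}us$ is a limit of points of the closed set $\mathbb N^*$.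

**The 2-adic position.** Let $\pi:\beta\mathbb N\to\mathbb Z_2$ be the continuous extension of the inclusion of $\mathbb N$ in the 2-adic integers. Then
$$\pi(p+q)=\pi(p)+\pi(q),\qquad \pi(pq)=\pi(p)\pi(q). \tag{1}$$
Indeed, for $x\in\mathbb N$ both $q\mapsto\pi(x+q)$ and $q\mapsto x+\pi(q)$ are continuous and agree on $\mathbb N$, hence are equal; then for fixed $q$ both $p\mapsto\pi(p+q)$ and $p\mapsto\pi(p)+\pi(q)$ are continuous and agree on $\mathbb N$. Products are treated the same way. Moreover
$$\pi(m+q)=m+\pi(q)\qquad(m\in\mathbb Z,\ q\in\mathbb N^*): \tag{2}$$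
for $m<0$ apply (1) to $q=|m|+(m+q)$. For example, a nonprincipal ultrafilter containing $\{2^n:n\in\mathbb N\}$ has position $0$, and one containing $\{1+4+\dots+4^n:n\in\mathbb N\}$ has position $-\frac13$, since these numbers are $(4^{n+1}-1)/3$. The hypothesis of Proposition 1 says exactly that $\pi(s)=0$.

We need one tool from topology: two countable sets in $\beta\mathbb N$, neither of which meets the closure of the other, have disjoint closures.

**Lemma 2.** Let $C,D\subseteq\beta\mathbb N$ be countable with $C\cap\operatorname{cl}D=\emptyset=D\cap\operatorname{cl}C$. Then $\operatorname{cl}C\cap\operatorname{cl}D=\emptyset$.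

*Proof.* We may assume both are nonempty. Write $C=\{c_n:n\in\mathbb N\}$ and $D=\{d_n:n\in\mathbb N\}$, with repetitions if necessary. As $c_n\notin\operatorname{cl}D$, there is $A_n\in c_n$ with $\overline{A_n}\cap\operatorname{cl}D=\emptyset$; likewise there is $B_n\in d_n$ with $\overline{B_n}\cap\operatorname{cl}C=\emptyset$. Put
$$A=\bigcup_n\Bigl(A_n\setminus\bigcup_{k\le n}B_k\Bigr),\qquad B=\bigcup_n\Bigl(B_n\setminus\bigcup_{k\le n}A_k\Bigr).$$
Since $\overline{B_k}$ misses $C$, we have $B_k\notin c_n$ for all $k,n$. So $A_n\setminus\bigcup_{k\le n}B_k\in c_n$, and $A\in c_n$ for all $n$. Likewise $B\in d_n$ for all $n$. If some $x$ were in $A_n\setminus\bigcup_{k\le n}B_k$ and in $B_l\setminus\bigcup_{k\le l}A_k$, then either $l\le n$, and $x\in B_l$ was removed from the first set, or $n\le l$, and $x\in A_n$ was removed from the second. So $A\cap B=\emptyset$. Thus $\overline A$ and $\overline B$ are disjoint closed sets containing $C$ and $D$, hence containing $\operatorname{cl}C$ and $\operatorname{cl}D$. $\square$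

Both hypotheses matter: with $C=\mathbb N$ and $D=\{d\}$, $d\in\mathbb N^*$, we have $C\cap\operatorname{cl}D=\emptyset$, but $d\in\operatorname{cl}C=\beta\mathbb N$.

*Proof of Proposition 1.* Suppose $p+q=rs$. The point $p+q$ is a limit of the points $x+q$, and $rs$ is a limit of the points $us$. Lemma 2 would separate the two limits if the two sequences stayed off each other's closures. So we bound the sets of bad indices
$$X_0=\{x\in\mathbb Z:x+q\in\beta\mathbb N\,s\},\qquad U_0=\{u\in\mathbb N:us\in\operatorname{cl}\{x+q:x\in\mathbb Z\}\}.$$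

**Step 1: $|X_0|\le1$, by 2-adic position.** If $x+q=Rs$, then (1) and (2) give $x+\pi(q)=\pi(R)\pi(s)=0$. So $x=-\pi(q)$, which holds for at most one integer $x$.

**Step 2: $|U_0|\le1$, by size.** For $\theta\in\mathbb R$ let $f_\theta(v)=v^{i\theta}=e^{i\theta\log v}$, a function from $\mathbb N$ to the unit circle $\mathbb T$. For $x\in\mathbb Z$ we have $f_\theta(x+y)/f_\theta(y)=e^{i\theta\log(1+x/y)}\to1$ as $y\to\infty$. Taking the limit along $y\to q$ gives $\tilde f_\theta(x+q)=\tilde f_\theta(q)$. So the continuous function $\tilde f_\theta$ is constant on $\{x+q:x\in\mathbb Z\}$, and hence on its closure. On the other hand $f_\theta(uv)=u^{i\theta}f_\theta(v)$, and $v\to s$ gives $\tilde f_\theta(us)=u^{i\theta}\tilde f_\theta(s)$. For $u\in U_0$ therefore $u^{i\theta}\tilde f_\theta(s)=\tilde f_\theta(q)$. If $u,u'\in U_0$, then $u^{i\theta}=u'^{i\theta}$ for all real $\theta$; differentiating at $\theta=0$ gives $\log u=\log u'$, so $u=u'$.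

**Step 3: separate.** Let $C=\{x+q:x\in\mathbb Z\setminus X_0\}$ and $D=\{us:u\in\mathbb N\setminus U_0\}$. As $\operatorname{cl}D\subseteq\beta\mathbb N\,s$, the definition of $X_0$ gives $C\cap\operatorname{cl}D=\emptyset$. As $\operatorname{cl}C\subseteq\operatorname{cl}\{x+q:x\in\mathbb Z\}$, the definition of $U_0$ gives $D\cap\operatorname{cl}C=\emptyset$. By Lemma 2, $\operatorname{cl}C\cap\operatorname{cl}D=\emptyset$. But $X_0$ and $U_0$ are finite and $p,r$ are nonprincipal, so $\mathbb Z\setminus X_0\in p$ and $\mathbb N\setminus U_0\in r$. Hence $p+q=\lim_{x\to p}(x+q)\in\operatorname{cl}C$ and $rs=\lim_{u\to r}us\in\operatorname{cl}D$. This contradicts $p+q=rs$. $\square$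

Steps 2 and 3 never used $\pi(s)=0$. What happens to Step 1 for a general $s$?

## 2. Arbitrary factors, and what principal points can do

Write $\mathbb N^*+\mathbb N^*=\{p+q:p,q\in\mathbb N^*\}$ and $\mathbb N^*\cdot\mathbb N^*=\{pq:p,q\in\mathbb N^*\}$. The problem of deciding whether these sets are disjoint is posed with the reference "Topological properties of some algebraically defined subsets of $\beta\mathbb N$" (doi:10.1016/j.topol.2017.02.001). It is known that $\mathbb N^*+\mathbb N^*$ is disjoint from $\operatorname{cl}K(\beta\mathbb N,\cdot)$, where $K(T)$ is the smallest two-sided ideal of the compact right topological semigroup $T$; in particular $K(\beta\mathbb N,+)\cap K(\beta\mathbb N,\cdot)=\emptyset$. We shall prove that the answer is yes, in the following form.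

**Theorem 3.** If $p\in\mathbb Z^*$ and $q,r,s\in\mathbb N^*$, then $p+q\ne rs$. In particular $(\mathbb N^*+\mathbb N^*)\cap(\mathbb N^*\cdot\mathbb N^*)=\emptyset$.

**Theorem 4.** If $m\in\mathbb Z\setminus\{0\}$, then $(m+\mathbb N^*\cdot\mathbb N^*)\cap(\mathbb N^*\cdot\mathbb N^*)=\emptyset$. Thus the sets $m+\mathbb N^*\cdot\mathbb N^*$ $(m\in\mathbb Z)$ are pairwise disjoint. Equivalently, for each $q\in\mathbb N^*$ there is at most one $x\in\mathbb Z$ with $x+q\in\mathbb N^*\cdot\mathbb N^*$.

**Corollary 5.** In $\beta\mathbb Z$: $(\mathbb Z^*+\mathbb Z^*)\cap(\mathbb Z^*\cdot\mathbb Z^*)=\emptyset$, and $(m+\mathbb Z^*\cdot\mathbb Z^*)\cap(\mathbb Z^*\cdot\mathbb Z^*)=\emptyset$ for $m\in\mathbb Z\setminus\{0\}$.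

The cases with a principal factor can be done by hand, and they go the other way.

*Principal $p$ in Theorem 3.* Given $x\in\mathbb N$ and $r,s\in\mathbb N^*$, put $q=-x+rs\in\mathbb N^*$. Then $x+q=rs$. So $\mathbb N^*\cdot\mathbb N^*\subseteq x+\mathbb N^*$ for every $x\in\mathbb N$.

*Principal $r$ in Theorem 3.* Let $u\in\mathbb N$ and $p,q\in\mathbb N^*$. First, $u(x+q)=ux+uq$ for $x\in\mathbb N$, since both sides are continuous in $q$ and agree on $\mathbb N$. Then, by continuity of $\lambda_u:z\mapsto uz$ and of right translation by $uq$,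
$$u(p+q)=\lim_{x\to p}u(x+q)=\lim_{x\to p}(ux+uq)=up+uq .$$
So with $s=p+q\in\mathbb N^*$ we get $us\in\mathbb N^*+\mathbb N^*$.

*Principal left factors in Theorem 4.* Let $u\in\mathbb N$, $m=um_1\ne0$ with $m_1\in\mathbb Z$, let $r_1,s\in\mathbb N^*$, and put $s'=m_1+r_1s\in\mathbb N^*$. Taking limits in $u(m_1+y)=um_1+uy$ along $y\to r_1s$ gives $us'=m+u(r_1s)=m+(ur_1)s$. So $\mathbb N\cdot\mathbb N^*$ meets $m+\mathbb N^*\cdot\mathbb N^*$.

So a proof must use that $p$ and $r$ are nonprincipal. In Section 1 they were used in Step 3, to discard finitely many bad indices.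

## 3. Position and size do not constrain each other

Drop the hypothesis $\pi(s)=0$ and look at Step 1 again. Suppose $x+q=R_xs$ for several $x\in\mathbb Z$. The two tests we have give
$$x+\pi(q)=\pi(R_x)\,\pi(s),\qquad \tilde f_\theta(q)=\tilde f_\theta(R_x)\,\tilde f_\theta(s)\quad(\theta\in\mathbb R). \tag{3}$$
For the second, note that $R\mapsto\tilde f_\theta(Rs)$ and $R\mapsto\tilde f_\theta(R)\tilde f_\theta(s)$ are continuous and agree on $\mathbb N$. If $\pi(s)=1$, say, the first equation can be solved for $\pi(R_x)$ whatever $x$ is. So (3) says that the 2-adic position of $R_x$ moves with $x$, while $\tilde f_\theta(R_x)$ does not depend on $x$. Is there a conflict between the two? There is not.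

**Observation.** For every $T\in\mathbb N^*$ and $\rho\in\mathbb Z_2$ there is $R\in\mathbb N^*$ with $\pi(R)=\rho$ and $\tilde f_\theta(R)=\tilde f_\theta(T)$ for all $\theta\in\mathbb R$.

*Proof.* For $k\ge1$, a finite set $F\subseteq\mathbb R$ and $\varepsilon>0$, consider the set of $v\in\mathbb N$ with $v\equiv\rho\pmod{2^k}$ and $|f_\theta(v)-\tilde f_\theta(T)|<\varepsilon$ for all $\theta\in F$. It is infinite: as $T$ is nonprincipal, there are arbitrarily large $w$ with $|f_\theta(w)-\tilde f_\theta(T)|<\varepsilon/2$ for all $\theta\in F$. Choose $0\le c<2^k$ with $w+c\equiv\rho\pmod{2^k}$; since $f_\theta(w+c)/f_\theta(w)$ is close to $1$ when $w$ is large, $v=w+c$ belongs to the set. Any finitely many of these sets contain another one, so they all lie in a common nonprincipal ultrafilter $R$, which has the two properties. $\square$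

This is where the first approach stops: knowing $\pi(R_x)$ and $\tilde f_\theta(R_x)$ separately does not bound $X_0$. We need one function $f:\mathbb N\to\mathbb T$ with two properties. It should vary slowly, like $f_\theta$, so that $\tilde f(x+q)$ does not depend on $x$. And it should read the 2-adic position of the multiplier: $\tilde f(Rs)=\tilde\chi(R)\tilde f(s)$, where $\chi$ is a multiplicative function whose value depends on 2-adic position.

The obvious candidate $f=\chi$ has the second property but not the first. Take $\chi(2^ab)=1$ if $b\equiv1\pmod4$ and $-1$ if $b\equiv3\pmod4$, for $b$ odd and $a\ge0$; this is completely multiplicative. For $y=4n$ with $n\equiv3\pmod 4$ we have $\chi(y)=\chi(n)=-1$ and $\chi(1+y)=1$, so $\chi(1+y)/\chi(y)\not\to1$.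

The way out is that we need the rule $f(uv)\approx\chi(u)f(v)$ only for fixed $u$ and for large $v$ in some member of $s$. On any finite set of $u$, the function $\chi(u)$ can be approximated by $u^{i\lambda}$ with a suitable real $\lambda$. So we let $f$ look like $v^{i\lambda_j}$, up to a constant factor, at the $j$th scale of $v$, where $\lambda_j$ changes with $j$ so that the approximation improves, and we place the places of change where $s$ does not see them. Before this construction, we fix the functions $\chi$.

## 4. Characters that read 2-adic position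

**Definition.** Let $\zeta\in\mathbb T$, $k\ge1$, and let $\psi$ be a character of the finite group $(\mathbb Z/2^k)^\times$. Put
$$\hat\chi(2^ab)=\zeta^a\,\psi(b\bmod 2^k)\qquad(a\in\mathbb Z,\ b\in\mathbb Z_2^\times).$$
Let $\mathcal X$ be the set of all functions $\hat\chi:\mathbb Q_2^\times\to\mathbb T$ obtained in this way, and write $\chi=\hat\chi|_{\mathbb N}$.

Every nonzero 2-adic number is uniquely $2^ab$ with $b$ a unit, and these data multiply in the obvious way, so $\hat\chi$ is a homomorphism. It is locally constant, since points close to $2^ab$ have the form $2^ab'$ with $b'\equiv b\pmod{2^k}$. Its restriction $\chi$ is completely multiplicative. The function $\chi$ at the end of Section 3 is the case $\zeta=1$, $k=2$, $\psi$ nontrivial.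

**Lemma 6.** (i) If $\hat\chi\in\mathcal X$, $R\in\beta\mathbb N$ and $\pi(R)\neq0$, then $\tilde\chi(R)=\hat\chi(\pi(R))$. (ii) If $g,h\in\mathbb Q_2^\times$ and $\hat\chi(g)=\hat\chi(h)$ for all $\hat\chi\in\mathcal X$, then $g=h$.

*Proof.* (i) As $x\to R$ through $\mathbb N$, we have $x\to\pi(R)$ in $\mathbb Z_2$. Since $\hat\chi$ is continuous at $\pi(R)\ne0$, $\tilde\chi(R)=\lim_{x\to R}\hat\chi(x)=\hat\chi(\pi(R))$.

(ii) Suppose $g/h=2^ab\ne1$ with $b$ a unit. We find $\hat\chi$ with $\hat\chi(g/h)\ne1$. If $a\ne0$, take $\psi$ trivial and $\zeta$ with $\zeta^a\ne1$. If $a=0$, then $b\ne1$, so $b\not\equiv1\pmod{2^k}$ for some $k$; characters of a finite abelian group separate its points, so some $\psi$ has $\psi(b\bmod 2^k)\ne1$. $\square$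

The condition $\pi(R)\ne0$ in (i) is needed: with $\zeta=-1$ and $\psi$ trivial, nonprincipal ultrafilters containing $\{4^n:n\in\mathbb N\}$ and $\{2\cdot4^n:n\in\mathbb N\}$ both have position $0$, but $\tilde\chi$ is $1$ on the first and $-1$ on the second.

## 5. A slowly varying function with a prescribed multiplier

Theorem 3 needs the next lemma for one $s$. Theorem 4 needs it for two at once, so we prove it for a pair.

**Lemma 7.** Let $\chi:\mathbb N\to\mathbb T$ be completely multiplicative and let $s_1,s_2\in\mathbb N^*$. There is $f:\mathbb N\to\mathbb T$ such that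

1. for each $x\in\mathbb N$, $f(x+y)/f(y)\to1$ as $y\to\infty$;
2. $\tilde f(us_i)=\chi(u)\tilde f(s_i)$ for $u\in\mathbb N$ and $i=1,2$.

Consequently:

* (a) $\tilde f(m+q)=\tilde f(q)$ for $m\in\mathbb Z$ and $q\in\mathbb N^*$;
* (b) $\tilde f(Rs_i)=\tilde\chi(R)\tilde f(s_i)$ for $R\in\beta\mathbb N$ and $i=1,2$.

*Proof.*

**Step 1: approximate $\chi$ by powers $u^{i\lambda_j}$ with $\lambda_j$ growing slowly.** Recall Kronecker's theorem (Hardy–Wright, *An Introduction to the Theory of Numbers*, Ch. XXIII): if the real numbers $\alpha_1,\dots,\alpha_n$ are linearly independent over $\mathbb Q$, then the points $(e^{it\alpha_1},\dots,e^{it\alpha_n})$, $t\in\mathbb R$, are dense in $\mathbb T^n$. The logarithms of distinct primes $p_1,\dots,p_n$ are linearly independent over $\mathbb Q$: after clearing denominators, a relation $\sum n_l\log p_l=0$ with integers $n_l$ says $\prod p_l^{n_l}=1$, and unique factorization makes all $n_l$ zero. So for every $k\ge1$ there is $\mu_k\in\mathbb R$ with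
$$|p^{i\mu_k}-\chi(p)|<\tfrac1k\quad\text{for all primes }p\le k .$$
We have no bound on $\mu_k$, so we slow the sequence down by repeating terms. Put $\mu_0=0$ and, for $j\ge1$,
$$\lambda_j=\mu_{k(j)},\qquad k(j)=\max\{k\le j:\max(|\mu_0|,\dots,|\mu_k|)\le j\}.$$
The set is nonempty, as it contains $k=0$. By construction $|\lambda_j|\le j$. For each $K$ we have $k(j)\ge K$ as soon as $j\ge\max(K,|\mu_0|,\dots,|\mu_K|)$; so $k(j)\to\infty$. Hence $p^{i\lambda_j}\to\chi(p)$ for each prime $p$, and, as both $u\mapsto u^{i\lambda_j}$ and $\chi$ are completely multiplicative,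
$$u^{i\lambda_j}\to\chi(u)\quad(j\to\infty)\qquad\text{for every }u\in\mathbb N. \tag{4}$$

**Step 2: find a place for the breakpoints that $s_1$ and $s_2$ avoid.** We want $f(v)$ to behave like $v^{i\lambda_j}$ on long ranges of $\log v$. Where the exponent changes, $f(uv)/f(v)$ mixes two exponents and we have no control over it. So no breakpoint may lie between $\log v$ and $\log(uv)$ for the $v$ that matter. For $j\ge1$ and $a\in\{0,1,2\}$ let
$$I_{j,a}=[(1+a)4^j,\,(2+a)4^j),\qquad N_a=\Bigl\{v\in\mathbb N:\log v\in\bigcup_{j\ge1}I_{j,a}\Bigr\}.$$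
For fixed $j$ the three intervals partition $[4^j,4^{j+1})$, so $N_0,N_1,N_2$ partition $\{v:\log v\ge4\}$. This set has finite complement, so it belongs to $s_1$ and to $s_2$. Hence $N_{a_1}\in s_1$ and $N_{a_2}\in s_2$ for some $a_1,a_2$. Three classes and two ultrafilters leave a class free: choose $a\in\{0,1,2\}\setminus\{a_1,a_2\}$ and put the breakpoints at the midpoints of the intervals $I_{j,a}$,
$$T_j=(a+\tfrac32)4^j\qquad(j\ge1).$$
Let $\varphi:[0,\infty)\to\mathbb R$ be the continuous piecewise linear function with $\varphi(0)=0$, slope $0$ on $[0,T_1)$, and slope $\lambda_j$ on $[T_j,T_{j+1})$ for $j\ge1$. Put $f(v)=e^{i\varphi(\log v)}$.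

**Step 3: property 1.** Fix $x$. Let $y\ge x$ with $\log y\in[T_j,T_{j+1})$. Then
$$\log y\le\log(x+y)\le\log y+\tfrac xy\le T_{j+1}+1<T_{j+2},$$
so on $[\log y,\log(x+y)]$ the slopes of $\varphi$ are among $\lambda_j,\lambda_{j+1}$ and have absolute value at most $j+1$. As $y\ge e^{T_j}\ge e^{4^j}$,
$$|\varphi(\log(x+y))-\varphi(\log y)|\le(j+1)\tfrac xy\le(j+1)\,x\,e^{-4^j},$$
which tends to $0$ as $y\to\infty$. So $f(x+y)/f(y)\to1$.

**Step 4: property 2.** Fix $u\in\mathbb N$ and $i$. Let $v\in N_{a_i}$ with $\log v\in I_{j,a_i}$, where $j\ge2$ is so large that $\log u\le\frac12 4^j$. We claim that $\log v$ and $\log(uv)$ lie in the same interval of linearity of $\varphi$. Remember that $a\ne a_i$.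

If $a>a_i$, then $T_{j-1}\le\frac72\cdot4^{j-1}<4^j\le\log v$. Also $\log v<(2+a_i)4^j\le(1+a)4^j=T_j-\frac12 4^j$, so $\log(uv)<T_j$. Both points are in $[T_{j-1},T_j)$, with slope $\lambda_{j-1}$.

If $a<a_i$, then $\log v\ge(1+a_i)4^j\ge(2+a)4^j>T_j$. Also $\log v<4\cdot4^j$, while $T_{j+1}\ge\frac32\cdot4^{j+1}=6\cdot4^j$. So $\log v<T_{j+1}-2\cdot4^j$ and $\log(uv)<T_{j+1}$. Both points are in $[T_j,T_{j+1})$, with slope $\lambda_j$.

In both cases
$$\frac{f(uv)}{f(v)}=e^{i\lambda_k\log u}=u^{i\lambda_k}\qquad\text{with }k\in\{j-1,j\}.$$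
By (4), $f(uv)/f(v)\to\chi(u)$ as $v\to\infty$ in $N_{a_i}$. Since $N_{a_i}\in s_i$ and $s_i$ is nonprincipal, $\tilde f(us_i)=\lim_{v\to s_i}f(uv)=\chi(u)\lim_{v\to s_i}f(v)=\chi(u)\tilde f(s_i)$.

**Step 5: the consequences.** (a) The case $m=0$ is trivial. For $m>0$, property 1 gives $\tilde f(m+q)=\lim_{y\to q}f(m+y)=\lim_{y\to q}f(y)=\tilde f(q)$. For $m<0$, apply the case $|m|$ to the point $m+q\in\mathbb N^*$: $\tilde f(q)=\tilde f(|m|+(m+q))=\tilde f(m+q)$. (b) Both sides are continuous in $R$, the left one because $R\mapsto Rs_i$ is continuous, and they agree for $R\in\mathbb N$ by property 2. $\square$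

## 6. No sum is a product

*Proof of Theorem 3.* Suppose $p+q=rs$ with $p\in\mathbb Z^*$ and $q,r,s\in\mathbb N^*$. Define, as in Section 1,
$$X_0=\{x\in\mathbb Z:x+q\in\beta\mathbb N\,s\},\qquad U_0=\{u\in\mathbb N:us\in\operatorname{cl}\{x+q:x\in\mathbb Z\}\}.$$

**Step 1: $|U_0|\le1$.** This is Step 2 of the proof of Proposition 1, which did not use any hypothesis on $\pi(s)$.

**Step 2: $|X_0|\le2$.** This is the step that failed before. By (2), $\pi(x+q)=x+\pi(q)$, which is $0$ for at most one $x\in\mathbb Z$. It remains to show that at most one $x\in X_0$ has $x+\pi(q)\ne0$. Let $x_1,x_2\in X_0$ be two such integers, and write $x_i+q=R_is$ with $R_i\in\beta\mathbb N$. By (1) and (2),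
$$x_i+\pi(q)=\pi(R_i)\,\pi(s)\qquad(i=1,2), \tag{5}$$
so $\pi(R_1)$ and $\pi(R_2)$ are nonzero. Let $\hat\chi\in\mathcal X$, and take $f$ from Lemma 7 for $\chi$ with $s_1=s_2=s$. By (a), (b) and Lemma 6(i),
$$\tilde f(q)=\tilde f(x_i+q)=\tilde f(R_is)=\tilde\chi(R_i)\tilde f(s)=\hat\chi(\pi(R_i))\tilde f(s)\qquad(i=1,2).$$
Values of $\tilde f$ lie in $\mathbb T$, so we may divide: $\hat\chi(\pi(R_1))=\hat\chi(\pi(R_2))$. The function $f$ depends on $\hat\chi$, but this conclusion holds for every $\hat\chi\in\mathcal X$. By Lemma 6(ii), $\pi(R_1)=\pi(R_2)$. Then (5) gives $x_1+\pi(q)=x_2+\pi(q)$, so $x_1=x_2$.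

**Step 3: separate.** Let $C=\{x+q:x\in\mathbb Z\setminus X_0\}$ and $D=\{us:u\in\mathbb N\setminus U_0\}$. Since $\operatorname{cl}D\subseteq\beta\mathbb N\,s$, the definition of $X_0$ gives $C\cap\operatorname{cl}D=\emptyset$; the definition of $U_0$ gives $D\cap\operatorname{cl}C=\emptyset$. By Lemma 2, $\operatorname{cl}C\cap\operatorname{cl}D=\emptyset$. Since $p,r$ are nonprincipal and $X_0,U_0$ are finite, $p+q\in\operatorname{cl}C$ and $rs\in\operatorname{cl}D$, a contradiction.

The second statement of the theorem follows because $\mathbb N^*\subseteq\mathbb Z^*$. $\square$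

## 7. Integer translates of products

Now both sides are products, $m+rs=r's'$, possibly with different right factors. The points $m+us$ approximate one side and the points $us'$ the other. A single function $f$ must have the multiplier $\chi$ along $s$ and along $s'$, which is why Lemma 7 treats a pair.

*Proof of Theorem 4.* Suppose $m\ne0$ and $m+rs=r's'$ with $r,s,r',s'\in\mathbb N^*$. The bad indices are now
$$\Lambda=\{u\in\mathbb N:m+us\in\beta\mathbb N\,s'\},\qquad \Lambda'=\{u\in\mathbb N:us'\in m+\beta\mathbb N\,s\}.$$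

**Step 1: $|\Lambda|\le2$.** Let $\gamma=\pi(s)$ and $\gamma'=\pi(s')$. At most one $u\in\mathbb N$ satisfies $m+u\gamma=0$: if $u\ne u'$ both did, then $(u-u')\gamma=0$, so $\gamma=0$ and $m=0$, which is excluded. Suppose $|\Lambda|\ge3$. Then there are $u_1\neq u_2$ in $\Lambda$ with $m+u_1\gamma$ and $m+u_2\gamma$ nonzero. Write $m+u_is=R_is'$ with $R_i\in\beta\mathbb N$, and apply $\pi$:
$$m+u_i\gamma=\pi(R_i)\,\gamma'\qquad(i=1,2).$$
The left side is nonzero, so $\gamma'\ne0$ and $\rho_i:=\pi(R_i)=(m+u_i\gamma)/\gamma'\neq0$. Let $\hat\chi\in\mathcal X$, and take $f$ from Lemma 7 for $\chi$ and the pair $s,s'$. By property 2 along $s$, then (a), then (b) along $s'$ and Lemma 6(i),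
$$\chi(u_i)\tilde f(s)=\tilde f(u_is)=\tilde f(m+u_is)=\tilde f(R_is')=\hat\chi(\rho_i)\tilde f(s')\qquad(i=1,2).$$
So $\hat\chi(\rho_i/u_i)=\tilde f(s)/\tilde f(s')$ for $i=1,2$, and $\hat\chi(\rho_1/u_1)=\hat\chi(\rho_2/u_2)$. As $\hat\chi\in\mathcal X$ was arbitrary, Lemma 6(ii) gives $\rho_1/u_1=\rho_2/u_2$ in $\mathbb Q_2^\times$. Multiplying by $\gamma'$,
$$\frac m{u_1}+\gamma=\frac m{u_2}+\gamma .$$
As $m\ne0$, this forces $u_1=u_2$, a contradiction.

**Step 2: $|\Lambda'|\le2$.** We have $us'=m+Rs$ if and only if $-m+us'=Rs$. So $\Lambda'=\{u\in\mathbb N:-m+us'\in\beta\mathbb N\,s\}$, which is the set $\Lambda$ for $(-m,s',s)$ in place of $(m,s,s')$. Step 1 used nothing about $m,s,s'$ except $m\ne0$ and $s,s'\in\mathbb N^*$, so it applies.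

**Step 3: separate.** Let $C=\{m+us:u\in\mathbb N\setminus\Lambda\}$ and $D=\{us':u\in\mathbb N\setminus\Lambda'\}$. The set $\beta\mathbb N\,s'$ is compact, and so is $m+\beta\mathbb N\,s$, being the image of the compact set $\beta\mathbb N\,s\subseteq\mathbb N^*$ under the homeomorphism $t\mapsto m+t$ of $\mathbb N^*$. So $\operatorname{cl}D\subseteq\beta\mathbb N\,s'$ and $\operatorname{cl}C\subseteq m+\beta\mathbb N\,s$. By the definitions of $\Lambda$ and $\Lambda'$, $C\cap\operatorname{cl}D=\emptyset$ and $D\cap\operatorname{cl}C=\emptyset$. Lemma 2 gives $\operatorname{cl}C\cap\operatorname{cl}D=\emptyset$. But $r,r'$ are nonprincipal and $\Lambda,\Lambda'$ are finite, so $rs$ is in the closure of $\{us:u\in\mathbb N\setminus\Lambda\}$, hence $m+rs\in\operatorname{cl}C$; and $r's'\in\operatorname{cl}D$. This contradicts $m+rs=r's'$.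

**Step 4: the other two forms.** Suppose $m_1\ne m_2$ and $m_1+t_1=m_2+t_2$ with $t_1,t_2\in\mathbb N^*\cdot\mathbb N^*$. Then $(m_1-m_2)+t_1=t_2$, which we have just excluded. So the translates are pairwise disjoint; conversely, pairwise disjointness applied to the translates by $m$ and by $0$ returns the first form. Next, suppose $x\ne x'$ and both $x+q$ and $x'+q$ lie in $\mathbb N^*\cdot\mathbb N^*$. Since $x'+q=(x'-x)+(x+q)$, the first form fails for $m=x'-x$. Conversely, if $m+t=t'$ with $m\ne0$ and $t,t'\in\mathbb N^*\cdot\mathbb N^*$, then $q=t$ has the two translates $0+q$ and $m+q$ in $\mathbb N^*\cdot\mathbb N^*$. $\square$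

Theorem 4 gives another way to see $|X_0|\le2$ in Section 6. At most one $x$ has $x+q\in\mathbb N^*s$. If $x+q=us$ with $u\in\mathbb N$, then $u\in U_0$, so $u$ is determined; then $x$ is determined, because the points $x+q$ are distinct.

## 8. Signs: the statements in $\beta\mathbb Z$

The operations on $\beta\mathbb Z$ are defined by the same iterated limits, so right translations are continuous, and left translations by integers are continuous. For $p\in\beta\mathbb Z$ let $-p$ be the image of $p$ under $x\mapsto-x$. An ultrafilter in $\mathbb Z^*$ contains exactly one of $\mathbb N$ and $-\mathbb N$, so $\mathbb Z^*$ is the disjoint union of $\mathbb N^*$ and $-\mathbb N^*$.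

*Proof of Corollary 5.*

**Step 1: move signs out.** We claim
$$-(p+q)=(-p)+(-q),\qquad(-p)q=p(-q)=-(pq)\qquad(p,q\in\beta\mathbb Z). \tag{6}$$
If $p=x\in\mathbb Z$, all these expressions are continuous in $q$ and the identities hold for $q\in\mathbb Z$, so they hold for all $q$. For fixed $q$, all the expressions are continuous in $p$, and the identities hold for $p\in\mathbb Z$, so they hold for all $p$. By (6), every element of $\mathbb Z^*\cdot\mathbb Z^*$ has the form $\varepsilon t$ with $\varepsilon=\pm1$ and $t\in\mathbb N^*\cdot\mathbb N^*\subseteq\mathbb N^*$.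

**Step 2: sums.** Let $p,q\in\mathbb Z^*$ and suppose $p+q=\varepsilon t$ as in Step 1. Write $q=\delta q'$ with $\delta=\pm1$ and $q'\in\mathbb N^*$. By (6), $p+q=\delta(\delta p+q')$ with $\delta p\in\mathbb Z^*$. Here $\delta p+q'\in\mathbb N^*$, as a limit of the points $x+q'\in\mathbb N^*$, $x\in\mathbb Z$. So $p+q\in\delta\mathbb N^*$, while $\varepsilon t\in\varepsilon\mathbb N^*$. As $\mathbb N^*$ and $-\mathbb N^*$ are disjoint, $\delta=\varepsilon$, and therefore $\delta p+q'=t\in\mathbb N^*\cdot\mathbb N^*$. This contradicts Theorem 3, which was stated for a first summand in $\mathbb Z^*$ so that it applies to $\delta p$.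

**Step 3: translates.** Suppose $m\ne0$ and $m+\varepsilon t=\varepsilon't'$ with $\varepsilon,\varepsilon'=\pm1$ and $t,t'\in\mathbb N^*\cdot\mathbb N^*$. Since $m+\varepsilon\mathbb N^*=\varepsilon\mathbb N^*$, we get $\varepsilon=\varepsilon'$. Multiplying by $\varepsilon$ and using (6), $\varepsilon m+t=t'$ with $\varepsilon m\ne0$, which contradicts Theorem 4. $\square$
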